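# Tensor invariants of $\mathrm{Sp}(2n,\mathbb C)$ and a parity that no congruence detects

## A congruence as the first guess, tested on $\mathrm{SL}_2$ and on a family for $\mathrm{Sp}_4$

Let $G$ be a simply connected complex semisimple group, with a maximal torus $T$ and a Borel subgroup containing it. For a dominant weight $\gamma$ let $V(\gamma)$ be the irreducible representation with highest weight $\gamma$. Which triples of dominant weights have a nonzero invariant in their triple tensor product? Put

$$C_{\mathrm{Rep}}=\{(\lambda,\mu,\nu)\ \text{dominant}:\ (V(\lambda)\otimes V(\mu)\otimes V(\nu))^{G}\neq\{0\}\},$$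

and let $C$ be the rational polyhedral cone generated by $C_{\mathrm{Rep}}$ inside the product of three copies of the real dominant chamber. In particular, if $(k\lambda,k\mu,k\nu)\in C_{\mathrm{Rep}}$ for some $k\ge 1$, then $(\lambda,\mu,\nu)\in C$. The question is how to recognize $C_{\mathrm{Rep}}$ among the integral points of $C$.

There is one obvious necessary condition. The center of $G$ acts on $V(\lambda)\otimes V(\mu)\otimes V(\nu)$ by the character $\lambda+\mu+\nu$. If there is an invariant, this character is trivial on the center, that is, $\lambda+\mu+\nu$ lies in the root lattice. So the first guess is: *an integral point of $C$ lies in $C_{\mathrm{Rep}}$ as soon as $\lambda+\mu+\nu$ lies in the root lattice.*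

**Test on $\mathrm{SL}_2$.** Weights are integers and dominant weights are $a\ge 0$. By Clebsch–Gordan, $(a,b,c)\in C_{\mathrm{Rep}}$ if and only if $|a-b|\le c\le a+b$ and $a+b+c$ is even. The cone $C$ is given by the triangle inequalities, because twice an integral triple satisfying them lies in $C_{\mathrm{Rep}}$. The root lattice is $2\mathbb Z$. The guess is correct.

**Test on $\mathrm{Sp}_4$.** Weights are pairs of integers, the roots are $\pm e_1\pm e_2,\ \pm2e_1,\ \pm 2e_2$, and the root lattice consists of the pairs with even coordinate sum. The representation $E=V(1,1)$ is the trace-free part of $\Lambda^2\mathbb C^4$. It has dimension $5$ and weights $\pm(e_1+e_2),\ \pm(e_1-e_2),\ 0$. It carries an invariant nondegenerate quadratic form $q$ (from $\Lambda^2\times\Lambda^2\to\Lambda^4=\mathbb C$), and this gives $\mathfrak{sp}_4\cong\mathfrak{so}(E)=\mathfrak{so}_5$. We use the textbook decomposition into harmonics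

$$\mathrm{Sym}^kE=H_k\oplus q\,\mathrm{Sym}^{k-2}E,\qquad H_k\ \text{irreducible of highest weight } k(e_1+e_2),\ \text{so } H_k=V(k,k). \tag{1}$$

Take the triples $\lambda=(a,a)$, $\mu=(b,b)$, $\nu=(c,c)$. The sum $(a+b+c)(1,1)$ is always in the root lattice. We decide by hand when there is an invariant. Identify $E$ with $E^*$ by $q$.

*If $a+b+c$ is odd, there is none.* An invariant in $H_a\otimes H_b\otimes H_c$ is an $\mathrm{SO}(E)$-invariant polynomial $f(x,y,z)$ on $E^3$ of degrees $(a,b,c)$. For $x,y,z$ in a dense open set, their span is three-dimensional and nondegenerate. Choose a non-isotropic vector orthogonal to this span and let $s$ be the reflection in it. Then $s$ fixes $x,y,z$, and $-s$ has determinant $(-1)^5\cdot(-1)=1$. So $f(-x,-y,-z)=f(-sx,-sy,-sz)=f(x,y,z)$. The left side is $(-1)^{a+b+c}f(x,y,z)$, hence $f=0$.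

*If $a+b+c$ is even and the triangle inequalities hold, there is one.* Let $Q=\{q=0\}\subset E$. Since $q$ is irreducible, $\mathbb C[Q]=\mathbb C[E]/(q)$, whose degree-$k$ part is $H_k$ by (1). Put $p=\frac{a+b-c}2$, $r=\frac{b+c-a}2$, $s=\frac{a+c-b}2$, which are integers $\ge 0$. The function $(x\cdot y)^p(y\cdot z)^r(z\cdot x)^s$ on $Q^3$ is invariant of degrees $(a,b,c)$. It is not zero: in orthonormal coordinates (three of the five), the null vectors $x=(1,i,0)$, $y=(1,-i,0)$, $z=(1,0,i)$ have $x\cdot y=2$, $x\cdot z=y\cdot z=1$.

Finally, every point of $C$ of this shape satisfies the triangle inequalities: if $V(\nu)\subset V(\lambda)\otimes V(\mu)$ then $\nu_1\le\lambda_1+\mu_1$, likewise with the three weights permuted (all representations of $\mathrm{Sp}_4$ are self-dual), and linear inequalities pass to the cone.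

So the first guess fails. The triple $(1,1),(1,1),(1,1)$ has its double in $C_{\mathrm{Rep}}$, hence lies in $C$; its sum $(3,3)$ is in the root lattice; yet $(\mathbb C^5)^{\otimes 3}$ has no invariant. On this family the correct extra condition is that $a+b+c$ be even, that is, $\lambda+\mu+\nu\in2\mathbb Z^2$. The natural second guess replaces the center by a larger set of torus elements.

**Conjecture (non-simply laced case, Knutson–Tao).** Let the root system of $G$ be not simply laced. Suppose $(\lambda,\mu,\nu)\in C$ is integral and $(\lambda+\mu+\nu)(t)=1$ for all $t\in T$ such that $Z_G(t)$ is semisimple. Then $(\lambda,\mu,\nu)\in C_{\mathrm{Rep}}$.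

Since $G$ is simply connected, centralizers of elements of $T$ are connected, so "semisimple" is unambiguous. The conjecture is taken from the list "Conjectures and Open Problems", http://www.aimath.org/WWN/buildings/buildings.pdf. There the representation problem is stated for the Langlands dual group $G^\vee$, while $T$ and the centralizers are taken in $G(\mathbb C)$. We read it with a single group: $\lambda,\mu,\nu$ are characters of $T\subset G$ and the representations are representations of $G$. This reading is an interpretation of the notation.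

## What the hypothesis says for $\mathrm{Sp}(2n)$, and the two theorems

Let $G=\mathrm{Sp}(2n,\mathbb C)$ preserve the form on $\mathbb C^{2n}$ with basis $v_1,\dots,v_n,v_{-n},\dots,v_{-1}$ in which $v_i$ is paired with $v_{-i}$ only. Take $T=\{\mathrm{diag}(t_1,\dots,t_n,t_n^{-1},\dots,t_1^{-1})\}$, and identify weights with $P=\mathbb Z^n$ by $x(t)=\prod t_i^{x_i}$. The simple roots are $\alpha_i=e_i-e_{i+1}$ for $i<n$ and $\alpha_n=2e_n$, so

$$\langle\lambda,\alpha_i^\vee\rangle=\lambda_i-\lambda_{i+1}\ (i<n),\qquad \langle\lambda,\alpha_n^\vee\rangle=\lambda_n,$$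

and dominant means $\lambda_1\ge\dots\ge\lambda_n\ge0$. The Weyl group $W$ consists of the signed permutations of coordinates. When $e_i$ acts on a vector it denotes a root vector for $\alpha_i$; in a weight it denotes a basis vector of $\mathbb Z^n$. Let $\mathfrak n$ be the sum of the positive root spaces. Since $-1\in W$, every $V(\lambda)$ is self-dual, so

$$c(\lambda,\mu,\nu):=\dim(V(\lambda)\otimes V(\mu)\otimes V(\nu))^G=\text{multiplicity of }V(\nu)\text{ in }V(\lambda)\otimes V(\mu).$$

**Lemma 1.** If $t\in T\subset\mathrm{Sp}(2n,\mathbb C)$ and $Z_G(t)$ is semisimple, then all $t_i\in\{\pm1\}$. Hence $\gamma(t)=1$ for all such $t$ whenever $\gamma\in2\mathbb Z^n$.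

*Proof.* Suppose $t$ has an eigenvalue $z\neq\pm1$. The eigenspaces $E_z,E_w$ of $t$ are orthogonal for the symplectic form unless $zw=1$, and $z\ne z^{-1}$. For $u\in\mathbb C^\times$ let $g_u$ act by $u$ on $E_z$, by $u^{-1}$ on $E_{z^{-1}}$, and by $1$ on the other eigenspaces. Then $g_u\in \mathrm{Sp}(2n)$, and $g_u$ commutes with $t$. Elements of $Z_G(t)$ preserve every eigenspace of $t$, so they commute with $g_u$. Thus the $g_u$ form a positive-dimensional subgroup of the center of $Z_G(t)$, which is therefore not semisimple. If all $t_i=\pm1$ and all $\gamma_i$ are even, then $\gamma(t)=\prod t_i^{\gamma_i}=1$. $\square$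

Conversely, if all $t_i=\pm1$, then $Z_G(t)$ is $\mathrm{Sp}(2a)\times\mathrm{Sp}(2b)$ with $a+b=n$, which is semisimple. Letting one $t_i$ be $-1$ and the others $1$ shows that for $\mathrm{Sp}(2n)$ the hypothesis of the conjecture is exactly $\lambda+\mu+\nu\in2\mathbb Z^n$. So the conjecture gives the right answer on the $\mathrm{Sp}_4$ family above. It is nevertheless false.

**Theorem 1.** Let $G=\mathrm{Sp}(8,\mathbb C)$ and
$$\lambda=(4,4,1,0),\qquad\mu=(4,2,1,1),\qquad\nu=(4,4,4,3).$$
Then $(\lambda,\mu,\nu)\in C$, and $(\lambda+\mu+\nu)(t)=1$ for every $t\in T$ with $Z_G(t)$ semisimple, but $(\lambda,\mu,\nu)\notin C_{\mathrm{Rep}}$.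

**Theorem 2.** Let $n\ge4$ and $N\ge2$. There are dominant weights $\lambda,\mu,\nu$ of $\mathrm{Sp}(2n,\mathbb C)$ with $\lambda+\mu+\nu\in N\mathbb Z^n$ and, for all $k\ge1$,
$$c(k\lambda,k\mu,k\nu)=\begin{cases}1,&k\text{ even}\\0,&k\text{ odd.}\end{cases}$$
Consequently, let $G=\mathrm{Sp}(2n,\mathbb C)\times G'$ with $n\ge4$ and $G'$ any simply connected semisimple group, and let $P$ be the weight lattice of $G$. Then:

* (a) the conjecture fails for $G$;
* (b) for *no* finite-index subgroup $\Lambda\subset P$ does "$(\lambda,\mu,\nu)\in C$ integral and $\lambda+\mu+\nu\in\Lambda$" imply $(\lambda,\mu,\nu)\in C_{\mathrm{Rep}}$;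
* (c) if $\Lambda\subset P$ has finite index and $d\ge1$ is such that $(d\lambda,d\mu,d\nu)\in C_{\mathrm{Rep}}$ for all integral $(\lambda,\mu,\nu)\in C$ with $\lambda+\mu+\nu\in\Lambda$, then $d$ is even.

The types $C_2$, $C_3$, $B_n$ with $n\ge3$, $F_4$ and $G_2$ are not settled by what follows.

## A multiplicity read off inside one weight space of $V(\mu)$

To control $c(k\lambda,k\mu,k\nu)$ for all $k$ at once, we express it as the dimension of a subspace of a single weight space. We use three standard facts. The multiplicity of $V(\nu)$ in a finite-dimensional representation $M$ is the dimension of the space of weight-$\nu$ vectors of $M$ killed by $\mathfrak n$. The weights of $V(\mu)$ lie in the convex hull of $W\mu$ and have the form $\mu-{}$(sum of positive roots). And, for $\lambda$ dominant, the maximal submodule of the Verma module of highest weight $\lambda$ is generated by the vectors $f_i^{\langle\lambda,\alpha_i^\vee\rangle+1}v_\lambda$, where $v_\lambda$ is its highest weight vector and $f_i$ is a root vector for $-\alpha_i$.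

**Lemma 2 (Parthasarathy–Ranga Rao–Varadarajan).** The multiplicity of $V(\nu)$ in $V(\lambda)\otimes V(\mu)$ equals
$$\dim\{v\in V(\mu)_{\nu-\lambda}:\ e_i^{\langle\lambda,\alpha_i^\vee\rangle+1}v=0\ \text{ for all } i\}.$$

*Proof.* Write $m_i=\langle\lambda,\alpha_i^\vee\rangle$. The multiplicity is the dimension of the weight-$\nu$ part of $(V(\lambda)\otimes V(\mu))^{\mathfrak n}=\mathrm{Hom}_{\mathfrak n}(V(\lambda)^*,V(\mu))$. Let $f\in V(\lambda)^*$ be a lowest weight vector; its weight is $-\lambda$, and it generates $V(\lambda)^*$ over $U(\mathfrak n)$.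

We need the annihilator of $f$ in $U(\mathfrak n)$. Apply the third fact with positive and negative roots exchanged: $V(\lambda)^*$ is the quotient of the lowest weight Verma module of lowest weight $-\lambda$, which is free of rank one over $U(\mathfrak n)$ on its lowest vector $v_-$, by the submodule generated by the vectors $e_i^{m_i+1}v_-$. These vectors are weight vectors killed by all negative root vectors, so the submodule they generate over $U(\mathfrak g)$ equals $\sum_iU(\mathfrak n)e_i^{m_i+1}v_-$. Hence the annihilator of $f$ is the left ideal $\sum_i U(\mathfrak n)e_i^{m_i+1}$.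

Therefore $\phi\mapsto\phi(f)$ identifies $\mathrm{Hom}_{\mathfrak n}(V(\lambda)^*,V(\mu))$ with $\{v\in V(\mu):e_i^{m_i+1}v=0\ \forall i\}$; the inverse sends $v$ to the map $uf\mapsto uv$. Since $f$ has weight $-\lambda$, the map $\phi$ has weight $\nu$ exactly when $\phi(f)$ has weight $\nu-\lambda$. $\square$

As an example, take $\mathrm{SL}_2$ with weights $a,b,c$ for $\lambda,\mu,\nu$. The space $V(b)_{c-a}$ is nonzero, and then a line, if and only if $|c-a|\le b$ and $a+b+c$ is even. The vector $e^{a+1}v$ would have weight $c+a+2$, and $e$ is injective on all weight spaces except the top one, so $e^{a+1}v=0$ if and only if $c+a+2>b$. By parity this means $c+a\ge b$. This is Clebsch–Gordan again.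

Write $\kappa=\nu-\lambda$ for the weight in which the computation takes place. Then

$$\lambda+\mu+\nu=2\lambda+\mu+\kappa. \tag{2}$$

So for $\mathrm{Sp}(2n)$ the hypothesis of the conjecture depends only on $\mu+\kappa$ modulo $2$. This remark will guide the construction.

## The parity in $\mathrm{Sp}_4$: zero-weight vectors killed by a short simple root

The oddness found on the $\mathrm{Sp}_4$ family can be stated within one representation.

**Lemma 3.** For $\mathrm{Sp}(4)$ and $k\ge1$, let $K_k$ be the space of weight-$0$ vectors in $V(k,k)$ killed by the root vector of $\alpha=e_1-e_2$. Then $\dim K_k=1$ if $k$ is even, and $\dim K_k=0$ if $k$ is odd.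

*Proof.*

**Step 1: replace $K_k$ by a space of invariants.** Let $\mathfrak{sl}_2^{(\alpha)}$ be the subalgebra attached to $\alpha$ and $\mathfrak t$ the Lie algebra of $T$. A weight-$0$ vector killed by $e_\alpha$ is a highest weight vector of weight $0$ for $\mathfrak{sl}_2^{(\alpha)}$, so it spans a trivial module. Hence $K_k$ is the space of invariants in $V(k,k)$ of
$$\mathfrak m=\mathfrak t+\mathfrak{sl}_2^{(\alpha)}=\mathfrak{sl}_2^{(\alpha)}\oplus\mathbb C z,$$
where $z\in\mathfrak t$ is the coweight $z(x)=x_1+x_2$, which vanishes on $\alpha$.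

**Step 2: decompose $E=V(1,1)$ under $\mathfrak m$.** Let $U$ be the sum of the weight spaces $\pm(e_1-e_2),0$ and $W_2$ the sum of the weight spaces $\pm(e_1+e_2)$. The form $q$ pairs the weight $x$ only with $-x$, so $E=U\perp W_2$. Adding $\pm\alpha$ to a weight of $W_2$ gives no weight of $E$ (it gives $\pm2e_1$ or $\pm2e_2$), so $\mathfrak{sl}_2^{(\alpha)}$ acts trivially on $W_2$. It acts on $U$, with weights $\alpha,0,-\alpha$, as the irreducible three-dimensional module. The element $z$ acts by $0$ on $U$ and by $\pm2$ on the two lines of $W_2$. In other words, $\mathfrak m$ acts as $\mathfrak{so}(U)\oplus\mathfrak{so}(W_2)=\mathfrak{so}_3\oplus\mathfrak{so}_2$.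

**Step 3: count $\mathfrak m$-invariants in $\mathrm{Sym}^kE$.** We have $\mathrm{Sym}^kE=\bigoplus_j\mathrm{Sym}^jU\otimes\mathrm{Sym}^{k-j}W_2$. Here $\mathfrak{sl}_2^{(\alpha)}$ acts only on the first factor and $z$ only on the second, so the invariants are $\bigoplus_j(\mathrm{Sym}^jU)^{\mathfrak{sl}_2}\otimes(\mathrm{Sym}^{k-j}W_2)^{z}$.

For the first factor, use a basis of $U$ of weights $\alpha,0,-\alpha$. The monomials of degree $j$ and weight $0$ number $\lfloor j/2\rfloor+1$, and those of weight $\alpha$ number $\lfloor (j-1)/2\rfloor+1$. The difference of these numbers is the dimension of the invariants: $1$ for $j$ even and $0$ for $j$ odd. For the second factor, with $w_\pm$ of weights $\pm(e_1+e_2)$, the $z$-invariants in degree $i$ are spanned by $(w_+w_-)^{i/2}$ for $i$ even, and are $0$ for $i$ odd. Therefore the invariants in $\mathrm{Sym}^kE$ have dimension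
$$a_k=\frac k2+1\ \text{ for even }k\ge0,\qquad a_k=0\ \text{ for } k \text{ odd or } k<0.$$

**Step 4: pass to harmonics.** By (1), $V(k,k)=H_k$ and $\mathrm{Sym}^kE=H_k\oplus q\,\mathrm{Sym}^{k-2}E$, where multiplication by $q$ is injective and commutes with $\mathfrak m$. So $\dim K_k=a_k-a_{k-2}$, which is $1$ for $k$ even and $0$ for $k$ odd. $\square$

Two instances. For $k=1$ the zero-weight line of $E$ is the middle line of the three-dimensional module $U$, so $e_\alpha$ does not kill it. For $k=2$, let $q_U,q_W$ be the restrictions of $q$ to $U,W_2$, each a sum of squares in orthonormal coordinates. The Laplacian takes $q_U$ to $6$ and $q_W$ to $4$, so $K_2$ is spanned by the harmonic vector $2q_U-3q_W$.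

This gives, through Lemma 2, a triple with exactly the multiplicities wanted in Theorem 2, but in $\mathrm{Sp}_4$ and with the wrong sum. For $l\ge1$ take
$$\lambda=(l,l),\quad\mu=(1,1),\quad\nu=(l,l),\quad\kappa=0. \tag{3}$$
For the multiple by $k$ the conditions on $v\in V(k,k)_0$ are $e_1v=0$ and $e_2^{kl+1}v=0$. The second always holds, because $e_2^{kl+1}v$ has weight $(0,2kl+2)$ and $2kl+2>k$, while weights $x$ of $V(k,k)$ satisfy $|x_i|\le k$. So $c(k\lambda,k\mu,k\nu)=\dim K_k$. But $\mu+\kappa=(1,1)$ is odd, and the hypothesis of the conjecture rejects (3).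

## Enlarging the group while the $\mathrm{Sp}_4$ block stays last

The sensible next move is to place (3) in a larger symplectic group, in the hope that additional coordinates repair the congruence. The following lemma will be used several times.

**Lemma 4 (top part).** Let $h$ be a coweight with $h(\alpha)\ge0$ for all positive roots $\alpha$, and let $L\supset T$ be the Levi subgroup with roots $\{h=0\}$. Let $F\subset V(\mu)$ be the sum of the weight spaces $V(\mu)_x$ with $h(x)=h(\mu)$, which is the maximal value of $h$ on weights of $V(\mu)$. Then $F$ is the irreducible $L$-module of highest weight $\mu$.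

*Proof.* Every weight of $V(\mu)$ is $\mu$ minus a sum of positive roots, so $h(\mu)$ is indeed maximal. The root vectors of $L$ do not change $h$, so $F$ is $L$-stable. Let $v\in F$ be a weight vector killed by the positive root vectors of $L$. If $h(\alpha)>0$, a root vector for $\alpha$ sends $v$ to a vector with larger $h$, that is, to $0$. So $v$ is killed by $\mathfrak n$. Hence $v$ is a highest weight vector of $V(\mu)$, unique up to scalar and of weight $\mu$. By complete reducibility $F$ is irreducible of highest weight $\mu$. $\square$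

For example, take $V(1,1)$ of $\mathrm{Sp}_4$ and $h(x)=x_1$. The weights with $x_1=1$ are $(1,1)$ and $(1,-1)$, $L=\mathbb C^\times\times\mathrm{Sp}(2)$, and $F$ is the two-dimensional representation of $\mathrm{Sp}(2)$, on which $\mathbb C^\times$ acts by the character $1$.

**Lemma 5.** Let $\lambda,\mu,\nu$ be dominant weights of $\mathrm{Sp}(2n)$ and let $A\ge\lambda_1$, $B\ge\mu_1$, $A+B\ge\nu_1$ be integers. Then, for $\mathrm{Sp}(2n+2)$,
$$c\big((A,\lambda),(B,\mu),(A+B,\nu)\big)=c(\lambda,\mu,\nu).$$

*Proof.* The left side is the dimension of the space of vectors of weight $(A+B,\nu)$ in $V(A,\lambda)\otimes V(B,\mu)$ killed by $\mathfrak n$. Apply Lemma 4 with $h(x)=x_1$, whose Levi subgroup is $\mathbb C^\times\times\mathrm{Sp}(2n)$. The parts of the two factors with maximal first coordinate, $A$ and $B$ respectively, are the $\mathrm{Sp}(2n)$-modules $V(\lambda)$ and $V(\mu)$. A vector of weight $(A+B,\nu)$ has the maximal possible first coordinate, so it lies in $V(\lambda)\otimes V(\mu)$, and if it is killed by $\mathfrak n$ it is a highest weight vector of weight $\nu$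 for $\mathrm{Sp}(2n)$. Conversely, every $\mathrm{Sp}(2n)$-highest weight vector of weight $\nu$ in $V(\lambda)\otimes V(\mu)$ is killed by the positive root vectors of $\mathrm{Sp}(2n+2)$ with first coordinate $0$, and by those with positive first coordinate because its first coordinate is already maximal. So the two spaces coincide. $\square$

Apply Lemma 5 repeatedly to (3), and to its multiples by $k$. The multiplicities $\dim K_k$ survive, but the sum becomes $(\dots,2l+1,2l+1)$: the last two coordinates are untouched, and they are odd. This is the exact point of failure. While the $\mathrm{Sp}_4$ block sits in the last two coordinates of both $\mu$ and $\kappa$, where $\mu$ contributes $(1,1)$ and $\kappa$ contributes $(0,0)$, no choice of the other coordinates helps.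

## Moving the block to coordinates $1,2$ and correcting the parity with $\mathrm{GL}_2$

By (2) we need $\mu+\kappa\in2\mathbb Z^n$. The coordinates of $\mu$ must decrease, so its small entries $(1,1)$ come last. The weight $\kappa$ need not be dominant. It can be a weight of $V(\mu)$ with its large entries last and its zeros first. Then the top part of $V(\mu)$ for the function "sum of the last coordinates" still contains an $\mathrm{Sp}_4$-module $V(1,1)$, but its weights are now read in coordinates $1,2$, away from the entries $(1,1)$ of $\mu$.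

With one extra coordinate this does not suffice. For $\mathrm{Sp}(6)$, $\mu=(a,1,1)$ and $\kappa=\pm a\,e_j$ with $a$ in any position $j$, at least one of coordinates $2,3$ of $\kappa$ is $0$, and $\mu+\kappa$ has the odd entry $1$ there. With two extra coordinates, let $\mu=(a,b,1,1)$. If $\kappa=(0,0,a,b)$ or $(0,0,b,a)$, then coordinates $1,2$ of $\mu+\kappa$ force $a,b$ to be even and coordinates $3,4$ force them to be odd. But the last two coordinates of $\kappa$ may be any weight of the $\mathrm{GL}_2$-module of highest weight $(a,b)$, and these are all one-dimensional weight spaces: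
$$\kappa=(0,0,a-j,b+j),\qquad 0\le j\le a-b.$$
Now $\mu+\kappa=(a,\,b,\,a-j+1,\,b+j+1)$ is even when $a,b$ are even and $j$ is odd. The smallest case is $a=4$, $b=2$, $j=1$: $\mu=(4,2,1,1)$ and $\kappa=(0,0,3,3)$. It remains to choose $\lambda$ so that, in Lemma 2, the condition for $e_1$ is $e_1v=0$ and the other conditions are empty. We take $\lambda_1=\lambda_2$ and make the relevant differences large enough. We keep $b=2$, $j=1$ and write $a=N+2$.

**Proposition 6.** Let $N\ge1$ and let $l,l_3,l_4$ be integers with $l_3>l_4\ge0$ and $l\ge l_3+N+1$. Put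
$$\lambda=(l,l,l_3,l_4),\quad\mu=(N+2,2,1,1),\quad\kappa=(0,0,N+1,3),\quad\nu=\lambda+\kappa=(l,l,l_3+N+1,l_4+3).$$
Then $\lambda,\mu,\nu$ are dominant weights of $\mathrm{Sp}(8)$, and $c(k\lambda,k\mu,k\nu)$ is $1$ for $k$ even and $0$ for $k$ odd $(k\ge1)$.

*Proof.*

**Step 1: check dominance and write the conditions of Lemma 2.** Dominance of $\lambda$ and $\mu$ is clear. For $\nu$ we have $l\ge l_3+N+1$, then $l_3+N+1\ge(l_4+1)+2=l_4+3$, and $l_4+3\ge0$. By Lemma 2, $c(k\lambda,k\mu,k\nu)$ is the dimension of the space of $v\in V(k\mu)_{k\kappa}$ with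
$$e_1v=0,\quad e_2^{k(l-l_3)+1}v=0,\quad e_3^{k(l_3-l_4)+1}v=0,\quad e_4^{kl_4+1}v=0.$$

**Step 2: show that the conditions for $e_2,e_3,e_4$ hold automatically.** Every weight $x$ of $V(k\mu)$ lies in the convex hull of $W\cdot k\mu$. The functions $|x_i|$ and $|x_i|+|x_j|$ are convex, and $W$ acts by signed permutations, so
$$|x_i|\le k(N+2)\ \text{ for all } i,\qquad|x_i|+|x_j|\le k(N+4)\ \text{ for } i\ne j. \tag{4}$$

* The vector $e_2^mv$ has weight $(0,m,k(N+1)-m,3k)$. By (4) for coordinates $2,4$ it vanishes if $m+3k>k(N+4)$, that is, if $m>k(N+1)$. Here $m=k(l-l_3)+1\ge k(N+1)+1$.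
* The vector $e_3^mv$ has weight $(0,0,k(N+1)+m,3k-m)$. By (4) for coordinate $3$ it vanishes if $m>k$. Here $m=k(l_3-l_4)+1\ge k+1$.
* The vector $e_4v$ has weight $(0,0,k(N+1),3k+2)$, whose last two coordinates sum to $k(N+4)+2>k(N+4)$. So $e_4v=0$, and all the more $e_4^{kl_4+1}v=0$.

Only the condition $e_1v=0$ is left.

**Step 3: identify the part of $V(k\mu)$ that contains $V(k\mu)_{k\kappa}$.** Let $F\subset V(k\mu)$ be the sum of the weight spaces with $x_3+x_4=k(N+4)$, the maximal value by (4). To describe $F$, first apply Lemma 4 with $h(x)=x_1+x_2$. This is nonnegative on positive roots, and its Levi subgroup is $L=\mathrm{GL}_2\times\mathrm{Sp}_4$ with $\mathrm{GL}_2$ on coordinates $1,2$ and $\mathrm{Sp}_4$ on coordinates $3,4$. The top part $F^\circ$, where $x_1+x_2=k(N+4)$, is the irreducible $L$-module of highest weight $k\mu=(k(N+2),2k\,|\,k,k)$.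

The permutation $w$ of the basis that exchanges $v_{\pm1}\leftrightarrow v_{\pm3}$ and $v_{\pm2}\leftrightarrow v_{\pm4}$ preserves the symplectic form, so it lies in $\mathrm{Sp}(8)$ and represents the Weyl group element exchanging coordinates $(1,2)\leftrightarrow(3,4)$. It maps each weight space $V(k\mu)_x$ to $V(k\mu)_{wx}$, so $wF^\circ=F$. Conjugation by $w$ carries $L$ to the group $L'=\mathrm{GL}_2\times\mathrm{Sp}_4$ with $\mathrm{GL}_2$ on coordinates $3,4$ (simple root $e_3-e_4=\alpha_3$) and $\mathrm{Sp}_4$ on coordinates $1,2$ (simple roots $e_1-e_2=\alpha_1$ and $2e_2$). It carries the root space of $e_1-e_2$ to that of $e_3-e_4$ and conversely, and that of $2e_4$ to that of $2e_2$. Hence, as an $L'$-module,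
$$F\cong V_{\mathrm{GL}_2}(k(N+2),2k)\boxtimes V_{\mathrm{Sp}_4}(k,k).$$

**Step 4: solve $e_1v=0$.** Since $k(N+1)+3k=k(N+4)$, the space $V(k\mu)_{k\kappa}$ lies in $F$, and it equals
$$V_{\mathrm{GL}_2}(k(N+2),2k)_{(k(N+1),3k)}\otimes V_{\mathrm{Sp}_4}(k,k)_0 .$$
The weights of $V_{\mathrm{GL}_2}(k(N+2),2k)$ are $(k(N+2)-i,\,2k+i)$ for $0\le i\le kN$, each of multiplicity one. The weight $(k(N+1),3k)$ is the one with $i=k$, and $0\le k\le kN$ because $N\ge1$. So the first factor is one-dimensional. The element $e_1$ acts only on the second factor, as a root vector for the short simple root $e_1-e_2$ of $\mathrm{Sp}_4$. Hence the solution space is isomorphic to $K_k$, and Lemma 3 gives the claim. $\square$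

## The counterexample in $\mathrm{Sp}(8)$

*Proof of Theorem 1.* Take $N=2$, $l=4$, $l_3=1$, $l_4=0$ in Proposition 6. The hypotheses hold: $1>0\ge0$ and $4\ge1+3$. This gives $\kappa=(0,0,3,3)$ and
$$\lambda=(4,4,1,0),\qquad\mu=(4,2,1,1),\qquad\nu=(4,4,4,3).$$

**Step 1: the triple is not in $C_{\mathrm{Rep}}$.** For $k=1$ the Proposition gives $c(\lambda,\mu,\nu)=0$. Concretely, the weight space $V(\mu)_{(0,0,3,3)}$ is a line, namely a one-dimensional weight space of $V_{\mathrm{GL}_2}(4,2)$ tensored with the zero-weight line of $V_{\mathrm{Sp}_4}(1,1)=\mathbb C^5$. On this line $e_1$ is injective, whereas Lemma 2 requires $e_1v=0$ because $\langle\lambda,\alpha_1^\vee\rangle=0$.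

**Step 2: the triple is in $C$.** For $k=2$ the Proposition gives $c(2\lambda,2\mu,2\nu)=1$. So $(2\lambda,2\mu,2\nu)\in C_{\mathrm{Rep}}$, and $(\lambda,\mu,\nu)=\frac12(2\lambda,2\mu,2\nu)\in C$.

**Step 3: the triple satisfies the hypothesis on $t$.** We have $\lambda+\mu+\nu=(12,10,6,4)\in2\mathbb Z^4$. By Lemma 1, $(\lambda+\mu+\nu)(t)=1$ whenever $Z_G(t)$ is semisimple. $\square$

The root system $C_4$ is not simply laced and $\mathrm{Sp}(8,\mathbb C)$ is simply connected, so the conjecture is false.

## Every modulus $N$ and every rank $n\ge4$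

Proposition 6 leaves $l,l_3,l_4$ free up to inequalities, and by (2)
$$\lambda+\mu+\nu=2\lambda+\mu+\kappa=(2l+N+2,\ 2l+2,\ 2l_3+N+2,\ 2l_4+4).$$
All four entries are divisible by $N$ as soon as $l\equiv l_3\equiv-1$ and $l_4\equiv-2$ modulo $N$. This is how the weights below are chosen.

*Proof of Theorem 2.*

**Step 1: produce the triple for $n=4$.** Let $N\ge2$ and take $l=3N-1$, $l_3=N-1$, $l_4=N-2$ in Proposition 6. The hypotheses hold: $l_3>l_4\ge0$, and $l=3N-1\ge2N=l_3+N+1$. Thus
$$\lambda=(3N-1,3N-1,N-1,N-2),\quad\mu=(N+2,2,1,1),\quad\nu=(3N-1,3N-1,2N,N+1),$$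
and
$$\lambda+\mu+\nu=(7N,6N,3N,2N)\in N\mathbb Z^4.$$
The Proposition gives $c(k\lambda,k\mu,k\nu)=1$ for $k$ even and $0$ for $k$ odd.

**Step 2: raise the rank.** Suppose a triple with the required properties is given for $\mathrm{Sp}(2n)$, $n\ge4$. Choose multiples $A,B$ of $N$ so large that $A\ge\lambda_1$, $B\ge\mu_1$, $A+B\ge\nu_1$. The triple $(A,\lambda),(B,\mu),(A+B,\nu)$ consists of dominant weights of $\mathrm{Sp}(2n+2)$. The new coordinate of its sum is $2A+2B\in N\mathbb Z$ and the others are unchanged, so the sum lies in $N\mathbb Z^{n+1}$. For every $k\ge1$ the inequalities $kA\ge k\lambda_1$, $kB\ge k\mu_1$, $kA+kB\ge k\nu_1$ hold, so Lemma 5 gives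
$$c\big((kA,k\lambda),(kB,k\mu),(kA+kB,k\nu)\big)=c(k\lambda,k\mu,k\nu).$$
By induction on $n$ the first part of Theorem 2 is proved.

**Step 3: transfer to $G=\mathrm{Sp}(2n)\times G'$.** The weight lattice of $G$ is $P=\mathbb Z^n\oplus P'$ with $P'$ the weight lattice of $G'$. Extend $\lambda,\mu,\nu$ by $0$ on $G'$. Then $G'$ acts trivially on the representations concerned, so the dimensions of the spaces of invariants do not change. From $k=2$ we get $(2\lambda,2\mu,2\nu)\in C_{\mathrm{Rep}}$, hence $(\lambda,\mu,\nu)\in C$. From $k=1$ we get $(\lambda,\mu,\nu)\notin C_{\mathrm{Rep}}$. The three consequences follow.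

(a) The group $G$ is simply connected and its root system contains $C_n$, so it is not simply laced. Take $N=2$. For $t=(t_1,t')$ in the maximal torus we have $Z_G(t)=Z(t_1)\times Z(t')$. If this product is semisimple, then so is $Z(t_1)$, since a positive-dimensional center of the connected reductive group $Z(t_1)$ would be central in the product. By Lemma 1, $(\lambda+\mu+\nu)(t)=(\lambda+\mu+\nu)(t_1)=1$. So the triple satisfies the hypotheses of the conjecture and violates its conclusion.

(b) Let $\Lambda\subset P$ have finite index. Then $\Lambda\supset NP$ for some $N\ge2$, for instance $N=2\,|P/\Lambda|$. The triple for this $N$ is integral, lies in $C$, and has $\lambda+\mu+\nu\in NP\subset\Lambda$, but it is not in $C_{\mathrm{Rep}}$.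

(c) Let $\Lambda$ and $d$ be as in (c), and use the same triple as in (b). The assumption on $d$ gives $(d\lambda,d\mu,d\nu)\in C_{\mathrm{Rep}}$, that is, $c(d\lambda,d\mu,d\nu)\ne0$. By the formula for $c(k\lambda,k\mu,k\nu)$ with $k=d$, the integer $d$ is even. $\square$
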